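# Sharp annealed heat kernel decay on the two-dimensional uniform spanning tree

## 1. A stretched exponential bound with exponent 32/45

**Theorem 1.** Let $\mathcal U$ be the uniform spanning tree (UST) of $\mathbb Z^2$, defined on $(\Omega,\mathcal F,\mathbb P)$. For $\omega\in\Omega$ let $d_{\mathcal U}(x,y)$ be the graph distance in $\mathcal U(\omega)$, let $\mu_x$ be the degree of $x$ in $\mathcal U(\omega)$, and let $X$ be the lazy simple random walk on $\mathcal U(\omega)$: at each step it stays put with probability $\frac12$ and moves to a uniformly chosen neighbour with probability $\frac12$. Let $P^x_\omega$ be its law from $x$, and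
$$p_n(x,y)=p^\omega_n(x,y)=\frac{P^x_\omega(X_n=y)}{\mu_y}.$$
Let $\kappa=\frac54$, $d_f=\frac2\kappa$, $d_w=\frac{2+\kappa}{\kappa}$, $\Phi(T,R)=\bigl(R^{d_w}/T\bigr)^{1/(d_w-1)}$, and let $|x|$ be the Euclidean norm. There are constants $c_1,c_2>0$ such that for all $x\in\mathbb Z^2$ and all integers $T\ge1$
$$T^{d_f/d_w}\,\mathbb E\,p_T(0,x)\le c_1\exp\Bigl(-c_2\,\Phi(T,|x|^\kappa)^{\frac{d_w-1}{\kappa d_w-1}}\Bigr).\tag{1}$$

The number $p^\omega_n$ is the quenched heat kernel (the tree is frozen), and $\mathbb E\,p_n$ is the annealed one (averaged over trees). The theorem answers the following question. A result of Barlow, Croydon and Kumagai (BCK) says that there are $c_1,c_2>0$ and $0<\beta_2\le\beta_1<1$ such that, for all $x\in\mathbb Z^2$ and integers $T\ge1$ with $T\ge|x|^\kappa$,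
$$c_2\exp\bigl(-c_1\Phi(T,|x|^\kappa)^{\beta_1}\bigr)\le T^{d_f/d_w}\,\mathbb E\,p_T(0,x)\le c_1\exp\bigl(-c_2\Phi(T,|x|^\kappa)^{\beta_2}\bigr),\tag{2}$$
where the lower bound holds with $\beta_1=\frac{d_w-1}{\kappa d_w-1}$. The conjecture, whose source is "Quenched and annealed heat kernel bounds for the Uniform Spanning Tree" (http://depts.washington.edu/ssproc/ChungLecturers/Barlow_lecture.pdf), is that the upper bound also holds with this exponent. Theorem 1 says that it does, and that the restriction $T\ge|x|^\kappa$ is not needed for the upper bound.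

We shall prove more. Since $\kappa d_w=2+\kappa$,
$$\Phi(T,|x|^\kappa)^{\frac{d_w-1}{\kappa d_w-1}}=N(|x|,T),\qquad N(\rho,T):=\Bigl(\frac{\rho^{2+\kappa}}{T}\Bigr)^{1/(1+\kappa)},\qquad \frac{d_f}{d_w}=\frac2{2+\kappa}=\frac8{13}.\tag{3}$$
Write $|y|_\infty$ for the sup norm and $B(z,s)=\{y\in\mathbb Z^2:|y-z|_\infty\le s\}$, $B(s)=B(0,s)$.

**Theorem 2.**
(a) For every $q\ge1$ there are $c_1,c_2>0$ with $\mathbb E[(T^{d_f/d_w}p_T(0,x))^q]\le c_1e^{-c_2N(|x|,T)}$ for all $x$ and all integers $T\ge1$.
(b) If $\sigma_\rho$ is the exit time of $X$ from $B(\rho)$, then $\mathbb EP^0_\omega(\sigma_\rho\le T)\le Ce^{-cN(\rho,T)}$ for all integers $\rho,T\ge1$.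
(c) In the BCK theorem an exponent $\beta_2>0$ is admissible if and only if $\beta_2\le\beta_1=\frac{d_w-1}{\kappa d_w-1}$.
(d) $\mathbb P\bigl(\min_{y\notin B(\rho)}d_{\mathcal U}(0,y)\le\lambda^{-1}\rho^\kappa\bigr)\le Ce^{-c\lambda^4}$ for all integers $\rho\ge1$ and real $\lambda\ge1$ (here $4=1/(\kappa-1)$).

Theorem 1 is (a) with $q=1$. Numerically $d_f=\frac85$, $d_w=\frac{13}5$, $\beta_1=\frac{8/5}{9/4}=\frac{32}{45}$.

## 2. $N(\rho,T)$ as a number of blocks

The quantity $N=N(\rho,T)$ has a simple meaning. Cut the distance $\rho$ into $N$ blocks of side $\ell=\rho/N$. Then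
$$N\,\ell^{2+\kappa}=\rho^{2+\kappa}N^{-(1+\kappa)}=T .$$
A walk on a graph needs, to cross a region, a time of order (resistance) × (volume). Tree paths across a region of side $\ell$ have length of order $\ell^\kappa$, because they are loop-erased walks with growth exponent $\kappa$; the volume is of order $\ell^2$. So $\ell^{2+\kappa}$ is the natural crossing time, and $N$ is the number of blocks for which natural crossings fill the time $T$ exactly. If each block, nearly independently of the others, has a positive chance to slow the walk down for that long, then leaving $B(\rho)$ by time $cT$ should cost $e^{-cN}$. This is Theorem 2(b), and the talk makes it rigorous.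

Four cases can be tested by hand.

If $T<|x|_\infty$ then $p_T(0,x)=0$.

If $T\ge|x|^{2+\kappa}$ then $N\le1$, and (1) says only $\mathbb E\,p_T(0,x)\le CT^{-8/13}$.

If $T=\lceil|x|^\kappa\rceil$ then $N$ is comparable to $|x|^{2/(1+\kappa)}=|x|^{8/9}$.

If $x=(k,0)$, $k\ge 1$, and $T=k$, then $N=k$, and exponential decay in $k$ is indeed correct. Let $e_i$ be the edge from $(i-1,0)$ to $(i,0)$. As recalled in Section 3, the probability that $e_1,\dots,e_k$ all lie in the UST of a large box is a product of effective resistances, the $i$-th being the resistance of $e_i$ after $e_1,\dots,e_{i-1}$ have been contracted. The vertex $(i,0)$ has four edges. Gluing all other vertices together lowers the resistance, to $\frac14$. So the probability is at least $4^{-k}$, and this passes to $\mathbb Z^2$. On this event the walk goes straight from $0$ to $x$ with probability at least $(\frac12\cdot\frac14)^k$. Hence $\mathbb E\,p_k(0,x)\ge\frac14\,4^{-k}8^{-k}$.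

Finally, an arithmetic check of (d) against (1), not used below. Suppose $d_{\mathcal U}(0,x)=\lambda^{-1}|x|^\kappa$ costs $e^{-\lambda^4}$, and the walk then pays $\exp(-\Phi(T,\lambda^{-1}|x|^\kappa))=\exp(-\lambda^{-13/8}\Phi(T,|x|^\kappa))$. The balance $\lambda^4=\lambda^{-13/8}\Phi$ gives the cost $\lambda^4=\Phi^{4/(45/8)}=\Phi^{32/45}$, the exponent of the theorem.

## 3. Spanning trees, Wilson's algorithm and planar walks

**Conventions.** $E(A)$ is the set of lattice edges with both endpoints in $A$; $\mathbb Z^2[A]$ is the induced subgraph; $B_{\mathcal U}(x,R)$ is the closed $d_{\mathcal U}$-ball; $\Lambda_n$ is $B(n)$ as a graph. For a finite connected multigraph $G$, $\tau(G)$ is its number of spanning trees and $P_G$ the uniform measure on spanning trees $T$. $G/A$ is $G$ with the vertex set $A$ contracted to one vertex and the edges inside $A$ removed. Loops created by contractions are deleted. SRW is simple random walk. The scales $r,L,\rho,s$ of boxes are integers unless a real multiple is written. Constants $c,C$ are universal and may change from line to line; $r_1$ is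 a large universal constant.

**Resistances.** Kirchhoff's formula says $P_G(e\in T)=R_{\rm eff}(e)$, the effective resistance between the endpoints of $e$ when every edge has resistance 1. On the 4-cycle, an edge is in parallel with three in series, so $R_{\rm eff}=\frac34$; indeed three of the four spanning trees contain it. Rayleigh monotonicity: contracting lowers effective resistances and deleting edges raises them. Given $e_1,\dots,e_{i-1}\in T$, the rest of $T$ is a UST of the contracted graph, so
$$P_G(e_1,\dots,e_l\in T)=\prod_{i=1}^lR_{\rm eff}(e_i;G/\{e_1,\dots,e_{i-1}\}).\tag{4}$$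
Given $e_1,\dots,e_{i-1}\notin T$, $T$ is a UST of the graph with these edges deleted.

**Infinite volume.** $P_{\Lambda_n}\to\mathbb P$ weakly, and $\mathcal U$ has one end (Pemantle; Benjamini–Lyons–Peres–Schramm). The law of $\mathcal U$ is invariant under the symmetries of $\mathbb Z^2$. Orient each vertex's first edge towards infinity. Exactly one of the four edges at $0$ is so chosen by $0$, each with probability $\frac14$ by symmetry. An edge of $\mathcal U$ is chosen by exactly one of its endpoints, so $\mathbb P(e\in\mathcal U)=\frac14+\frac14=\frac12$.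

**Wilson's algorithm.** The loop erasure of a path removes its loops in the order in which they appear: $a,b,c,b,d$ becomes $a,b,d$. Fix a root and let the current tree be the root alone. Repeatedly pick a new vertex, run SRW until it hits the current tree, and add the loop erasure. The result is a UST whatever the root and the order; since $\mathbb Z^2$ is recurrent, this holds on $\mathbb Z^2$ too. After some branches have produced a subtree $W$, the rest is generated by Wilson's algorithm with $W$ as root. So, given $W$, the tree path from $q$ to $W$ is the loop erasure of a walk from $q$ stopped at $W$, for each single $q$. Example: on the triangle $abc$ with root $a$, let $p$ be the probability that the walk from $b$ enters $a$ from $b$; then $p=\frac12+\frac14p$, so $p=\frac23$. The first branch is $\{ba\}$ with probability $\frac23$, after which $c$ attaches to $a$ or $b$ with probability $\frac12$ each, and it is $\{bc,ca\}$ with probability $\frac13$. Each tree gets $\frac13$. The path in $\mathcal U$ from $0$ to infinity is the infinite loop-erased random walk (LERW).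

**Steering a walk.** We need to force SRW along prescribed curves.

(R0) For $\zeta\in(0,1)$ and $\ell<\infty$ there are $c,r_0>0$ such that for $r\ge r_0$ and every polygonal curve $\gamma$ of length at most $\ell r$, SRW from a lattice point within distance 1 of the start of $\gamma$ follows $\gamma$ to its end within distance $\zeta r$ with probability at least $c$.

Cut $\gamma$ at points $\gamma_0,\dots,\gamma_k$ into pieces of length at most $\zeta r/8$, with $k\le8\ell/\zeta+1$. It suffices that, from any lattice point within $\zeta r/8$ of $\gamma_i$, the walk reaches the $\zeta r/8$-ball around $\gamma_{i+1}$ while staying within $\zeta r/2$ of $\gamma_i$, with probability at least $c(\zeta)$. It is then within $\zeta r$ of every point of the piece, and we multiply over $i$. If there were no such $c(\zeta)$, there would be $r_n\to\infty$ and, after centring at $\gamma_i$ and rescaling by $r_n$, starting points $a_n\to a$ and targets $b_n\to b$ in the closed ball of radius $\zeta/8$ along which the probability tends to 0. But a Brownian path from $a$ has positive probability to come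 within $\zeta/16$ of $b$ before time 1 while staying in the open ball of radius $\zeta/2$. This event is open, so Donsker's invariance principle gives a contradiction.

**Extracting a cycle.** We say that a simple lattice cycle is *around* $v$, or surrounds $v$, if $v$ lies in its interior. Suppose $\gamma$ runs once around $v$, at distance of order $r$, and then crosses itself at a right angle with straight arms there. Let $\zeta$ be small and let the walk follow $\gamma$ within $\zeta r$. Take the square of half-side $2\zeta r$ around the crossing. One strand of the walk stays within $\zeta r$ of the horizontal arm, so it traverses the square left–right; the other traverses it bottom–top. Two such lattice paths share a vertex. Cutting the walk at this vertex gives a closed subwalk close to the loop of $\gamma$, with winding number $\pm1$ about $v$. A closed walk decomposes into simple cycles and back-and-forth steps, and winding numbers add. So one of the simple cycles has nonzero winding number, hence is around $v$.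

For instance, let $\gamma$ join, relative to $v$, the points
$$(0,0),\ (3\varrho,0),\ (3\varrho,2\varrho),\ (-2\varrho,2\varrho),\ (-2\varrho,-2\varrho),\ (2\varrho,-2\varrho),\ (2\varrho,\varrho)\tag{5}$$
in this order. It crosses itself at $(2\varrho,0)$, its loop has sup norm in $[2\varrho,3\varrho]$, and a walk that follows it closely yields a cycle in $B(v,4\varrho)\setminus B(v,\varrho)$.

Consequently, for $r\ge r_1$:

(R1) For all integers $\varrho\ge1$, with probability at least $c$, SRW from $v$ traces, before leaving $B(v,4\varrho)$, a cycle in $B(v,4\varrho)\setminus B(v,\varrho)$ surrounding $B(v,\varrho)$. For large $\varrho$ use (5); for bounded $\varrho$ walk straight to sup distance $\varrho+1$ and once around that square.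

(R2) From $u\in B(2r)\setminus B(r)$, SRW hits $B(r)$ before leaving $B(3r)$ with probability at least $c$. From $v$ with $|v|_\infty=\lceil5r/2\rceil$ it hits $B(2r)$ before leaving $B(3r)$ with probability at least $c$. In both cases follow the segment to $0$.

(R3) A nonnegative function that is SRW-harmonic on $B(3r)\setminus B(2r)$ satisfies $\sup\le C\inf$ on $\{|v|_\infty=\lceil5r/2\rceil\}$. This is the discrete elliptic Harnack inequality (for example Lawler–Limic) along a bounded chain of balls of radius $r/16$.

(R4) Let
$$A_s=\{v:\bigl||v|_\infty-\tfrac{3r}2\bigr|\le sr\},\quad u_0=(\lfloor3r/2\rfloor,0),\quad j=\lfloor r/100\rfloor,\quad u_1=u_0+(j,0),\quad D=B(u_0,\lfloor r/10\rfloor).$$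
From $u_1$, SRW traces a cycle around $u_0$ before leaving $D$ with probability at least $c$: follow (5) with $v=u_0$ and $\varrho=j$, starting from its point $(j,0)$, and note $4j<r/10$. From any $q\in A_{0.2}$, with probability at least $c$ SRW traces a cycle in $B(u_0,j-1)$ around $u_0$ before leaving $A_{0.3}$: go straight to the square $\{|v|_\infty=3r/2\}$, along it to $u_0$, then follow (5) with $v=u_0$ and $\varrho=j/10$.

## 4. Conditioning right up to the boundary: a density of size $2^{8r}$

The sensible first attempt is this. Call a block bad if it lets the walk through too quickly. Show that a block is bad with small probability $\varepsilon$, condition on everything outside a block, and multiply to get that $k$ given disjoint blocks are all bad with probability at most $(C\varepsilon)^k$. This requires that conditioning on the outside multiplies probabilities inside the block by at most a constant $C$. That is false if the outside reaches up to the block.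

**Example.** Let $e_1,\dots,e_{8r}$ be the edges of the boundary cycle of $B(r)$, and let $\mathcal A$ be the event that $T\cap E(B(r))$ contains no path between two distinct vertices of $\{|v|_\infty=r\}$. Then $\mathcal A$ forces all $e_i$ to be absent. Deleting edges raises resistances, so
$$P_{\Lambda_n}(\mathcal A)\le\prod_{i}\bigl(1-R_{\rm eff}(e_i;\Lambda_n\setminus\{e_1,\dots,e_{i-1}\})\bigr)\le\prod_i\bigl(1-R_{\rm eff}(e_i;\Lambda_n)\bigr)\longrightarrow2^{-8r}\qquad(n\to\infty),$$
because $R_{\rm eff}(e_i;\Lambda_n)=P_{\Lambda_n}(e_i\in T)\to\frac12$. (If at some stage an edge is a bridge of the remaining graph, the probability is simply $0$.) On the other hand let $S$ consist of the cycle $\{|v|_\infty=r+1\}$ minus one edge, one edge from each $v$ with $|v|_\infty=r$ to this cycle, and, for each $v$ with $r+2\le|v|_\infty\le n$, one edge to a neighbour of norm $|v|_\infty-1$ (for a corner, to a neighbour on the same square). Then $S$ is a tree on $\Lambda_n\setminus B(r-1)$, and $\{T\setminus E(B(r))=S\}$ has positive probability, since $S\cup E(B(r))$ is connected. A path of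 $T$ inside $B(r)$ between two boundary vertices would close a cycle with $S$. So $\mathcal A$ has conditional probability 1, and the ratio to $P_{\Lambda_n}(\mathcal A)$ is at least a number tending to $2^{8r}$ or more.

The damage is done at the boundary, where the outside decides how vertices are wired together. The way past this point is to leave a buffer: condition only on edges outside $B(z,4r)$ and look only at edges inside $B(z,r)$. Sections 5–7 prove that then the density is bounded by a universal constant. The mechanism is that with probability bounded below, whatever happens in $B(r)$, the tree connects all of $B(r)$ inside $B(2r)$; on this event the number of trees factors, and the dependence on the outside is carried by loops of random walk that make a round trip between $B(2r)$ and the complement of $B(3r)$. The total mass of such loops is bounded.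

## 5. Filling in a tree from a dense subtree

For $R\subset\mathbb Z^2$ put $R^{(s)}=\{v:\mathrm{dist}_\infty(v,R)\le s\}$.

**Lemma 3.** Let $a\in(0,\frac1{10}]$, $R\subset B(3r)$, $\varepsilon\le1$, $\varepsilon r\ge1$. Let $G$ be a finite connected (or infinite recurrent) graph in which each vertex of $R^{(ar)}$ has exactly its four $\mathbb Z^2$-edges. Let $W$ be a subtree of the UST $T$ of $G$ produced by some branches of Wilson's algorithm, such that for every $v\in R^{(ar)}$ we have $W\cap B(v,\varepsilon r)\ne\emptyset$ and $W\not\subset B(v,8\varepsilon r)$. Then, given $W$, with probability at least $1-q(a,\varepsilon)$ the $T$-path from every $y\in R$ to $W$ stays in $B(y,ar)$. Here $q(a,\varepsilon)\to0$ as $\varepsilon\to0$ for fixed $a$.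

A union bound over all $y\in R$ at once fails, since there are about $r^2$ of them and each has a failure probability not depending on $r$. So we refine the tree scale by scale.

**Step 1: scales.** This fixes nets fine enough to reach every vertex, and allowed displacements that sum to less than $ar$. Let $\varepsilon_k=2^{-k}\varepsilon$, $d_k=\frac a82^{-k/2}$, $a_0=a$, $a_{k+1}=a_k-d_k$. Since $\sum_k2^{-k/2}<3.42$, we have $\sum_k2d_k<a$ and $a_k\ge a/2$. Put $R_k=R^{(a_kr)}$ and $W_0=W$. Let $N_{k+1}\subset R_{k+1}$ be a maximal $\varepsilon_{k+1}r$-separated set; at the first $k$ with $\varepsilon_{k+1}r<1$ take instead $N_{k+1}=R_{k+1}$ and stop. In all cases $|N_{k+1}|\le C\varepsilon_{k+1}^{-2}$, and $\varepsilon_kr\ge1$ for all $k$ used. Let $W_{k+1}$ be $W_k$ together with all $T$-paths from $N_{k+1}$ to $W_k$. Then $W_k\cap B(v,\varepsilon_kr)\ne\emptyset$ for every $v\in R_k$: for $k=0$ by hypothesis, for $k\ge1$ because $N_k\subset W_k$.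

**Step 2: one branch.** This shows that a branch started in $N_{k+1}$ is short. Fix $q\in N_{k+1}$. Given $W_k$, the $T$-path from $q$ to $W_k$ is the loop erasure of a walk from $q$ stopped at $W_k$. Put $\varrho=\lceil\varepsilon_kr\rceil\le2\varepsilon_kr$, and note that $B(q,d_kr)\subset R_k$ since $a_{k+1}+d_k=a_k$. Let the walk be at $v$ with $B(v,4\varrho+1)\subset B(q,d_kr)$. The tree $W_k$ is connected, meets $B(v,\varrho)$, and is not contained in $B(v,4\varrho)$ because $4\varrho\le8\varepsilon_kr\le8\varepsilon r$. So it contains a lattice path from $B(v,\varrho)$ to the outside of $B(v,4\varrho)$. By (R1), with probability at least $c$ the walk traces a cycle separating the two ends of this path, and so hits $W_k$, before leaving $B(v,4\varrho)$. If this trial fails, the walk has moved by at most $4\varrho+1\le9\varepsilon_kr$ when it leaves $B(v,4\varrho)$, and we try again. So $\lfloor d_k/9\varepsilon_k\rfloor$ trials fit into $B(q,d_kr)$, and the walk leaves $B(q,d_kr)$ before hitting $W_k$ with probability at most $(1-c)^{\lfloor d_k/9\varepsilon_k\rfloor}$.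

**Step 3: union bound.** This makes all branches short at once. As $d_k/9\varepsilon_k=\frac a{72\varepsilon}2^{k/2}$, all the paths ($k\ge0$, $q\in N_{k+1}$) stay in $B(q,d_kr)$ except with probability at most
$$q(a,\varepsilon):=\sum_{k\ge0}C\varepsilon_{k+1}^{-2}(1-c)^{\lfloor(a/72\varepsilon)2^{k/2}\rfloor},$$
which tends to $0$ as $\varepsilon\to0$.

**Step 4: following a path home.** This converts Step 3 into the claim. Let $y\in R$; it lies in the last net. Follow its $T$-path to $W$. When the path is at a vertex $v\in W_i\setminus W_{i-1}$, this $v$ lies on the $T$-path from some $q\in N_i$ to $W_{i-1}$, and the continuation up to $W_{i-1}$ is the rest of that path. It lies in $B(q,d_{i-1}r)$, hence within $2d_{i-1}r$ of $v$. The index then drops strictly. The total displacement is at most $\sum_k2d_kr<ar$. $\square$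

## 6. The hull of a box

**Definition.** A finite connected multigraph $H$ is *of type $r$* if $V(H)\supset B(3r)$, every vertex of $B(3r)$ has degree $4$ in $H$, and the edges of $H$ between vertices of $B(3r)$ are exactly those of $\mathbb Z^2$. Example: $\Lambda_n$ with $n\ge3r+1$, or any graph obtained from it by identifying vertices outside $B(3r)$ and removing loops.

**Definition.** For a spanning tree $T$, $\mathrm{hull}_T(B(r))$ is the union of the $T$-paths between vertices of $B(r)$, and $\mathcal H_r=\{\mathrm{hull}_T(B(r))\subset B(2r)\}$. Example: let $T$ on $\Lambda_n$ consist of all horizontal edges and one vertical line. If the line is $\{x_1=0\}$, the hull of $B(r)$ is $B(r)$. If it is $\{x_1=n\}$ with $n>2r$, different rows of $B(r)$ are joined only at $x_1=n$, and $\mathcal H_r$ fails.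

The event $\mathcal H_r$ says that the edges of $T$ in $E(B(2r))$ connect all of $B(r)$, so it is determined by $T\cap E(B(2r))$.

**Lemma 4.** There is $c_*>0$ such that for $r\ge r_1$, $H$ of type $r$ and $F\subset E(B(r))$ with $P_H(T\cap E(B(r))=F)>0$,
$$P_H\bigl(\mathcal H_r\mid T\cap E(B(r))=F\bigr)\ge c_*.$$

*Proof.* Given $T\cap E(B(r))=F$, $T\setminus F$ is a UST of $H_F$, the graph $H$ with $F$ contracted and $E(B(r))\setminus F$ deleted. On $B(3r)\setminus B(r)$ the vertices of $H_F$ keep degree 4 and lattice adjacency. Note $D\subset A_{0.3}\subset B(2r)\setminus B(r)$. We build, inside $A_{0.3}$, a piece of $T$ that contains a whole circuit of vertices around $B(r)$.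

**Step a: the $T$-path from $u_0$ to $u_1$ lies in $D$ with probability at least $c$.** This gives a macroscopic seed for the tree. Wilson's algorithm in $H_F$ is not directly helpful, because we know nothing about $H_F$ away from the buffer; we therefore compare with a graph that we know. Let $D_w$ be $H_F$ with everything outside $D$ contracted to one vertex $\partial$. For a simple lattice path $\eta=(e_1,\dots,e_l)$ in $D$ from $u_0$ to $u_1$, formula (4) writes $P_G(\eta\subset T)$ as a product of resistances, for $G=H_F$ and for $G=D_w$. The graphs in the second product are contractions of those in the first, so $P_{H_F}(\eta\subset T)\ge P_{D_w}(\eta\subset T)$. For different $\eta$ the events $\{\eta\subset T\}$ are disjoint. Summing over $\eta$, the probability we want is at least the $P_{D_w}$-probability that the $T$-path from $u_0$ to $u_1$ avoids $\partial$. Run Wilson's algorithm in $D_w$ with root $\partial$: first the branch $\beta$ from $u_0$, then the walk from $u_1$. If that walk traces a cycle around $u_0$ before leaving $D$, it meets $\beta$, which leads from $u_0$ out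 of $D$, at a vertex of $D$; then the $T$-path from $u_1$ to $u_0$ avoids $\partial$. By (R4) this has probability at least $c$.

**Step b: a dense subtree.** This prepares the hypothesis of Lemma 3. In $H_F$ run Wilson's algorithm with root $u_0$, first from $u_1$. By Step a, with probability at least $c$ this gives a path $\eta\subset D\subset A_{0.3}$. Then run it from the points of an $\varepsilon r$-net of $A_{0.2}$ with at most $C\varepsilon^{-2}$ points. By (R4), each walk traces with probability at least $c$ a cycle in $B(u_0,j-1)$ around $u_0$ before leaving $A_{0.3}$. Such a cycle meets $\eta$, which joins $u_0$ to $u_1\notin B(u_0,j-1)$. So the walk hits the current tree before leaving $A_{0.3}$. With probability at least $c^{1+C\varepsilon^{-2}}$ we obtain a subtree $W\subset A_{0.3}$ that contains $u_0,u_1$ and meets $B(v,\varepsilon r)$ for every $v\in A_{0.2}$.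

**Step c: closing the circuit.** Fix a universal $\varepsilon$ with $q(\frac1{10},\varepsilon)\le\frac12$ and $16\varepsilon<\frac1{200}$. For $r\ge r_1$ we have $\varepsilon r\ge1$ and $16\varepsilon r<r/200\le j$, so $W\not\subset B(v,8\varepsilon r)$ for every $v$, because $|u_0-u_1|_\infty=j$. Apply Lemma 3 with $a=\frac1{10}$ and $R=\{|v|_\infty=\lfloor3r/2\rfloor\}$; note $R^{(r/10)}\subset A_{0.2}$. With conditional probability at least $\frac12$ all $T$-paths from $R$ to $W$ stay in $A_{0.3}$. Then $T$ contains a subtree $W'$ with $R\subset W'\subset A_{0.3}\subset B(2r)$. Back in $H$, the $T$-path from any $y\in B(r)$ to $W'$ cannot leave $B(\lfloor3r/2\rfloor)$ before meeting $R\subset W'$, because adjacency in $B(3r)$ is lattice adjacency. So $W'$ with all these paths is a connected part of $T$ inside $B(2r)$ that contains $B(r)$, and $\mathcal H_r$ holds. $\square$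

**Corollary 5.** For $s\ge r_1$ and $k\ge1$, $\mathbb P(\mathrm{hull}_{\mathcal U}(B(s))\not\subset B(2^ks))\le(1-c_*)^k$.

*Proof.* Work on $\Lambda_n$ with $n$ large. The event $\mathcal H_{2^is}$ is determined by $T\cap E(B(2^{i+1}s))$ and has conditional probability at least $c_*$ given $T\cap E(B(2^is))$, which determines $\mathcal H_s,\dots,\mathcal H_{2^{i-1}s}$. So all of $\mathcal H_{2^is}$, $i<k$, fail with probability at most $(1-c_*)^k$. If $\mathcal H_{2^is}$ holds for some $i<k$, then $\mathrm{hull}(B(s))\subset\mathrm{hull}(B(2^is))\subset B(2^{i+1}s)\subset B(2^ks)$. Let $n\to\infty$; the event is local. $\square$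

## 7. Bounded densities across a buffer

**Proposition 6.** There is $C_*$ such that for $r\ge r_1$, $H,H'$ of type $r$, and every event $\mathcal A$ depending only on $T\cap E(B(r))$: $P_H(\mathcal A)\le C_*P_{H'}(\mathcal A)$.

*Proof.* Write $P_H(F)$ for $P_H(T\cap E(B(r))=F)$. It suffices to compare these.

**Step 1: decomposition along the hull.** This separates what depends on $H$ from what does not. Let $B(r)\subset\Omega\subset B(2r)$. Trees $T$ with $T\cap E(B(r))=F$ and $\mathrm{hull}_T(B(r))=\Omega$ correspond bijectively to pairs $(t,T')$, where $t$ is a spanning tree of $\mathbb Z^2[\Omega]$ with $t\cap E(B(r))=F$ and all leaves in $B(r)$, and $T'$ is a spanning tree of $H/\Omega$. Indeed, if the hull has vertex set $\Omega$, it is a tree on $\Omega$, so it equals $T\cap E(\Omega)$ (one more edge would close a cycle), and its leaves, being ends of paths, lie in $B(r)$. The other edges of $T$ form a spanning tree of $H/\Omega$. Conversely, $t\cup T'$ is a spanning tree of $H$. Every edge of $t$ lies on a $t$-path between two leaves, so $t$ is the hull of $B(r)$. With $a(\Omega,F)$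 the number of such $t$, which does not depend on $H$,
$$P_H(F\cap\mathcal H_r)=f(H)\sum_\Omega a(\Omega,F)\,\pi_H(\Omega),\qquad f(H)=\frac{\tau(H/B(r))}{\tau(H)},\qquad \pi_H(\Omega)=\frac{\tau(H/\Omega)}{\tau(H/B(r))}.\tag{6}$$

**Step 2: $\pi_H$ as a sum over closed walks.** This makes the influence of the outside visible. Let $V=V(H)$, $A=V\setminus B(r)$, $S=\Omega\setminus B(r)$, and let $P_A$ be the transition matrix of SRW on $H$ killed off $A$. By the matrix-tree theorem $\tau(H/B(r))=\prod_{v\in A}\deg v\cdot\det(I-P_A)$, and $\tau(H/\Omega)$ is the same with $A\setminus S$. Vertices of $S$ have degree 4. Since $-\log\det(I-P)=\sum_{k\ge1}\mathrm{tr}P^k/k$,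
$$\pi_H(\Omega)=4^{-|S|}e^{\ell_H(S)},\qquad\ell_H(S)=\sum_\omega\frac{p(\omega)}{|\omega|},\tag{7}$$
where the sum is over closed walks $\omega$ of length $|\omega|\ge1$ in $A$ that visit $S$, and $p(\omega)$ is the product of transition probabilities. Put $U_0=B(2r)\setminus B(r)$ and $W=V\setminus B(3r)$. Walks that stay in $B(3r)\setminus B(r)$ contribute the same for all $H$ of type $r$. The others visit $S\subset U_0$ and $W$, so together they contribute at least $0$ and at most
$$m_H=\sum\frac{p(\omega)}{|\omega|}\quad\text{over closed walks in }A\text{ visiting both }U_0\text{ and }W.$$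
Hence $\pi_H(\Omega)\le e^{m_H}\pi_{H'}(\Omega)$, and we need $m_H\le C$.

**Step 3: counting by entrances.** This replaces the weight $1/|\omega|$ by something summable. Call a cyclic time of such a walk an *entrance* if the walk is then in $U_0$ and its last previous visit to $U_0\cup W$ was in $W$. Let $b(\omega)\ge1$ be the number of entrances. For fixed length $k$, write $\frac1k=\frac1k\cdot\frac1b\sum_{i}1\{i\text{ is an entrance}\}$ and shift the walk cyclically so that time $i$ becomes time $0$; the $k$ shifts cancel the factor $\frac1k$. So $m_H=\sum p(\omega)/b(\omega)$ over walks for which time $0$ is an entrance. Cut such a walk at its entrances. After an entrance at $u$, the next entrance is the first visit to $U_0$ after the first visit to $W$. Therefore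
$$m_H=\sum_{b\ge1}\frac{\mathrm{tr}(K^b)}b,$$
where $K(u,u')$ is the probability that SRW from $u\in U_0$ hits $W$ before $B(r)$ and that its first subsequent visit to $U_0$ is at $u'$. (From $W$ the walk cannot reach $B(r)$ without visiting $U_0$.)

**Step 4: bounding $K$.** By (R2) the row sums of $K$ are at most $1-c$. This alone bounds $\mathrm{tr}(K^b)$ only by $|U_0|(1-c)^b$, which grows with $r$; we need that re-entry points are spread out in the same way for all starting points. Let $h(w,u')$ be the probability that the first visit to $U_0$ from $w$ is at $u'$, let $V_0=\{|v|_\infty=\lceil5r/2\rceil\}$ and $h^*(u')=\sup_{v\in V_0}h(v,u')$. A walk from $W$ passes through $V_0$ before $U_0$, so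
$$K(u,u')\le\sup_{w\in W}h(w,u')\le h^*(u').$$
Let $h^0(v,u')$ be the probability, from $v$, of hitting $U_0$ before $W$, at $u'$. From $v\in V_0$ the walk hits $W$ before $U_0$ with probability at most $1-c$ by (R2), so $h^*(u')\le\sup_{V_0}h^0(\cdot,u')+(1-c)h^*(u')$. The function $h^0(\cdot,u')$ is harmonic on $B(3r)\setminus B(2r)$, so by (R3), for a fixed $v_0\in V_0$,
$$h^*(u')\le c^{-1}\sup_{V_0}h^0(\cdot,u')\le C\,h^0(v_0,u'),\qquad\text{whence}\qquad\sum_{u'}h^*(u')\le C.$$
Finally
$$\mathrm{tr}(K^b)=\sum_{u,y}K^{b-1}(u,y)K(y,u)\le\sum_uh^*(u)\sum_yK^{b-1}(u,y)\le C(1-c)^{b-1},$$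
and $m_H\le\sum_bC(1-c)^{b-1}/b\le C$. So $\pi_H(\Omega)\le C\pi_{H'}(\Omega)$.

**Step 5: removing $f$.** This eliminates the one factor that we have not estimated. By Lemma 4, (6) and Step 4, with $C'=C/c_*$,
$$P_H(F)\le c_*^{-1}P_H(F\cap\mathcal H_r)\le C'\frac{f(H)}{f(H')}P_{H'}(F\cap\mathcal H_r)\le C'\frac{f(H)}{f(H')}P_{H'}(F).$$
Exchange $H$ and $H'$ and sum over all $F$: $1\le C'f(H')/f(H)$, that is $f(H)/f(H')\le C'$. Hence $P_H(F)\le C'^2P_{H'}(F)$, and $C_*=C'^2$. $\square$

**Corollary 7.** Let $r\ge r_1$, let $\mathcal A$ be an event determined by $\mathcal U\cap E(B(r))$, and let $\mathcal A_z$ be its translate by $z$. If the boxes $B(z_i,4r)$, $i\le k$, are disjoint, then $\mathbb P(\bigcap_{i\le k}\mathcal A_{z_i})\le(C_*\mathbb P(\mathcal A))^k$.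

*Proof.* On $\Lambda_n$, $n$ large, condition on $T\setminus E(B(z,4r))=S$ with $z=z_1$. Then $T\cap E(B(z,4r))$ is a UST of the graph obtained by contracting the components of $S$ and keeping only the edges of $E(B(z,4r))$. Each component of $S$ meets $B(z,4r)$, as $T$ is connected. Vertices of $B(z,4r-1)$ are not affected, so this graph is of type $r$ around $z$. By Proposition 6 with $H'=\Lambda_{n'}+z$, $n'\ge3r+1$, the conditional probability of $\mathcal A_z$ is at most $C_*P_{\Lambda_{n'}}(\mathcal A)$. The events $\mathcal A_{z_i}$, $i\ge2$, are determined by $S$. So $P_{\Lambda_n}(\bigcap_{i\le k}\mathcal A_{z_i})\le C_*P_{\Lambda_{n'}}(\mathcal A)\,P_{\Lambda_n}(\bigcap_{2\le i\le k}\mathcal A_{z_i})$. Iterate, then let $n'\to\infty$ and $n\to\infty$. $\square$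

## 8. Slow blocks

**Definition.** Let $r=4L$ and $\delta\in(0,1)$. The block $B(z,r)$ is *$\delta$-good* if for all $y\in B(z,L)$:

(i) $P^y_\omega(\tau_{B(z,2L)}>\delta r^{2+\kappa})\ge\delta$, where $\tau_A$ is the exit time of $X$ from $A$;

(ii) $d_{\mathcal U}(y,y^*)\ge\delta r^\kappa$ for all $y^*\notin B(z,2L)$.

Otherwise it is *bad*. For (i) we need the tree only until the walk leaves $B(z,2L)$; in (ii) it suffices to consider tree paths up to their first exit from $B(z,2L)$. So goodness depends only on edges incident to $B(z,2L)$, hence on $\mathcal U\cap E(B(z,r))$. As a sample of what is excluded: if a straight segment of $\mathcal U$ leads from $z$ to the outside of $B(z,2L)$, then $d_{\mathcal U}(z,y^*)=2L+1$ for its end $y^*$, and (ii) fails as soon as $2L+1<\delta r^{5/4}$.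

We need that a block is good with probability close to 1, uniformly in the scale. Three published inputs enter in the whole proof; two of them are used in this section.

(F1) Let $M_n$ be the number of steps of the loop erasure of SRW from $0$ to the Euclidean circle of radius $n$. Then $\mathbb EM_n\le Cn^{5/4}$ (Lawler 2014, *The probability that planar loop-erased random walk uses a given edge*, with Barlow–Masson 2010, *Exponential tail bounds for LERW in two dimensions*). The laws, up to the first exit from the ball of radius $n$, of the infinite LERW and of LERW in the ball of radius $4n$ are comparable up to universal constants (Masson 2009, *The growth exponent for planar LERW*, EJP 14). Hence, if $\hat M_n$ is the number of steps of the infinite LERW up to its first exit from the ball of radius $n$, then by Markov's inequality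
$$P(\hat M_n>\lambda n^\kappa)\le C\,P(M_{4n}>\lambda n^\kappa)\le C'/\lambda.\tag{8}$$

(F3) (Barlow–Croydon–Kumagai 2017, *Subsequential scaling limits of SRW on the 2D UST*, Ann. Probab. 45.) View $\mathcal U$ as a real tree with unit edges, with counting measure $\mu_{\mathcal U}$ on the vertices and the linearly interpolated embedding $\phi_{\mathcal U}$ into $\mathbb R^2$. The laws of $(\mathcal U,\delta^\kappa d_{\mathcal U},\delta^2\mu_{\mathcal U},\delta\phi_{\mathcal U},0)$, $\delta\in(0,1)$, are tight in the separable metric space $\mathbb T$ of measured rooted spatial trees: complete locally compact real trees with a locally finite measure, a continuous map $\phi$ to $\mathbb R^2$, and a root. The metric is $\int_0^\infty e^{-R}(1\wedge\Delta_c(\mathcal T^{(R)},\mathcal T'^{(R)}))\,dR$, where $\mathcal T^{(R)}$ is the restriction to the closed $R$-ball about the root, and $\Delta_c$ is the infimum, over isometric embeddings into a common metric space $Z$ and correspondences containing the pair of roots, of the Prokhorov distance of the embedded measures plus $\sup_{(x,x')}(d_Z(x,x')+|\phi(x)-\phi'(x')|)$,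 the supremum being over the correspondence. Every subsequential limit a.s. satisfies a uniform volume lower bound on bounded balls; in particular $\mu_{\mathcal T}(B_{\mathcal T}(x,s))>0$ for all $x\in\mathcal T$, $s>0$.

A correspondence is a set of pairs in which every point of each space occurs. Example: let $1/\delta$ be an integer, let $\mathcal T$ be $[0,1]$ with Lebesgue measure, root $0$ and $\phi(s)=(s,0)$, and let $\mathcal T'$ be the same with mass $\delta$ at each of $\delta,2\delta,\dots,1$. With the identity correspondence, and moving the mass of $((k-1)\delta,k\delta]$ to $k\delta$, we get $\Delta_c\le\delta$.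

**Lemma 8.** For every $\varepsilon>0$ there is $\lambda$ with $\mathbb P(d_{\mathcal U}(0,z)>2\lambda r^\kappa)\le\varepsilon$ for all $r\ge r_1$, $|z|_\infty\le r$.

*Proof.* Let $m$ be the point where the rays from $0$ and $z$ to infinity merge; then $d_{\mathcal U}(0,z)=d_{\mathcal U}(0,m)+d_{\mathcal U}(m,z)$. The law of $\mathcal U$ is invariant under $v\mapsto z-v$, so the probability is at most $2\mathbb P(d_{\mathcal U}(0,m)>\lambda r^\kappa)$. If $\mathrm{hull}(B(r))\subset B(2^kr)$, the path from $0$ to $m$ is an initial segment of the ray from $0$ inside $B(2^kr)$, which lies in the Euclidean ball of radius $2^{k+1}r$. So $d_{\mathcal U}(0,m)\le\hat M_{2^{k+1}r}$. By Corollary 5 and (8) the probability in the lemma is at most $2(1-c_*)^k+C_k/\lambda$. Choose $k$, then $\lambda$. $\square$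

**Lemma 9.** For fixed $\Lambda,s>0$:
(a) $\displaystyle\lim_{\eta\to0}\limsup_{r\to\infty}\mathbb P\bigl(\exists w,w'\in B_{\mathcal U}(0,\Lambda r^\kappa):d_{\mathcal U}(w,w')\le4\eta r^\kappa,\ |w-w'|_\infty\ge r/16\bigr)=0$.
(b) $\displaystyle\lim_{v\to0}\limsup_{r\to\infty}\mathbb P\bigl(\exists w\in B_{\mathcal U}(0,\Lambda r^\kappa):|B_{\mathcal U}(w,sr^\kappa)|<vr^2\bigr)=0$.

*Proof.* **Step 1: a bad limit tree.** This turns failure of the lemma into a limit tree with a forbidden property. The probabilities are monotone in $\eta$, respectively $v$. So if (a) or (b) fails, there are $\varepsilon_0>0$, $r_n\to\infty$ and $\eta_n\to0$ (respectively $v_n\to0$) such that the corresponding events $E_n$ have $\mathbb P(E_n)\ge\varepsilon_0$. Let $\mathcal T_n(\omega)\in\mathbb T$ be the rescaled tree with $\delta=1/r_n$. By (F3), along a subsequence, the laws of $\mathcal T_n$ converge weakly to some $P_\infty$. Let $\mathcal Z_m$ be the closure in $\mathbb T$ of $\{\mathcal T_n(\omega):n\ge m,\ \omega\in E_n\}$. For $n\ge m$, $\mathbb P(\mathcal T_n\in\mathcal Z_m)\ge\varepsilon_0$; as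 $\mathcal Z_m$ is closed, $P_\infty(\mathcal Z_m)\ge\varepsilon_0$; as $\mathcal Z_m$ decreases, $P_\infty(\bigcap_m\mathcal Z_m)\ge\varepsilon_0$.

Let $\mathcal T\in\bigcap_m\mathcal Z_m$. It is the limit of trees $\mathcal T_k'=\mathcal T_{n_k}(\omega_k)$ with $n_k\to\infty$ and $\omega_k\in E_{n_k}$. Since $\int e^{-R}(1\wedge\Delta_c)\,dR\to0$, along a further subsequence $\Delta_c(\mathcal T_k'^{(R)},\mathcal T^{(R)})\to0$ for a.e. $R$. Fix such an $R>\Lambda+s+1$ and embeddings and correspondences that realise $\Delta_c$ up to $1/k$; let $e_k\to0$ be the resulting total error. $\mathcal T^{(R)}$ is compact, since a complete locally compact length space is proper.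

**Step 2: (a).** The points $w_k,w_k'$ given by $E_{n_k}$ have corresponding points $x_k,x_k'\in\mathcal T^{(R)}$ with $d_{\mathcal T}(x_k,x_k')\le4\eta_{n_k}+2e_k\to0$ and $|\phi_{\mathcal T}(x_k)-\phi_{\mathcal T}(x'_k)|\ge\frac1{16}-2e_k$. This contradicts the uniform continuity of $\phi_{\mathcal T}$ on the compact $\mathcal T^{(R)}$. So $\bigcap_m\mathcal Z_m=\emptyset$, which contradicts $P_\infty(\bigcap_m\mathcal Z_m)\ge\varepsilon_0$.

**Step 3: (b).** Let $x_k\in\mathcal T^{(R)}$ correspond to $w_k$. Along a subsequence $x_k\to x$, at distance at most $\Lambda$ from the root. We claim that $m:=\mu_{\mathcal T}(B_{\mathcal T}(x,s/4))=0$. The ball lies in $\mathcal T^{(R)}$. By Prokhorov closeness, the points of $\mathcal T_k'^{(R)}$ within $Z$-distance $e_k$ (up to an arbitrarily small increase) of it have rescaled mass at least $m-o(1)$. Their distance from $w_k$ is at most $\frac s4+d_{\mathcal T}(x,x_k)+2e_k+o(1)<s$ for large $k$. Hence $v_{n_k}>r_{n_k}^{-2}|B_{\mathcal U}(w_k,sr_{n_k}^\kappa)|\ge m-o(1)$, and $m=0$. So with $P_\infty$-probability at least $\varepsilon_0$ some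 ball has measure 0, contradicting (F3). $\square$

**Proposition 10.** For every $\varepsilon>0$ there are $\delta\in(0,1)$ and $L_0$ with $\mathbb P(B(r)\text{ is }\delta\text{-bad})\le\varepsilon$ for all $r=4L$, $L\ge L_0$.

*Proof.* Below, $r$ is large.

**Step 1: four likely events.** These collect all the randomness; the rest is deterministic. Choose an $\varepsilon'r$-net $q_1=0,q_2,\dots,q_m$ of $B(r)$ with $m\le C\varepsilon'^{-2}$. Let $Y$ be the subtree of $\mathcal U$ spanned by it, generated by Wilson's algorithm with root $0$, run from the $q_i$.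

- (E1) For every $y\in B(2L+1)$ the $\mathcal U$-path from $y$ to $Y$ stays in $B(y,r/32)$. Apply Lemma 3 with $G=\mathbb Z^2$, $R=B(2L+1)$, $a=\frac1{40}$, $W=Y$: since $R^{(ar)}\subset B(r)$, $Y$ meets every $B(v,\varepsilon'r)$, and $Y\not\subset B(v,8\varepsilon'r)$ because $Y$ has sup-diameter at least $2r-2\varepsilon'r$. So the probability is at least $1-\varepsilon/4$ for small $\varepsilon'$.
- (E2) $Y\subset B_{\mathcal U}(0,\lambda r^\kappa)$. As $Y$ is the union of the paths from $0$ to the $q_i$, Lemma 8 (with $\varepsilon/(4m)$ in place of $\varepsilon$ and $\lambda/2$ in place of $\lambda$) and a union bound give probability at least $1-\varepsilon/4$ for large $\lambda$.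
- (E3) For $w,w'\in B_{\mathcal U}(0,(\lambda+1)r^\kappa)$, $d_{\mathcal U}(w,w')\le4\eta r^\kappa$ implies $|w-w'|_\infty<r/16$. By Lemma 9(a) the probability is at least $1-\varepsilon/4$ for some $\eta\le\frac14$.
- (E4) $|B_{\mathcal U}(w,s_ir^\kappa)|\ge v_ir^2$, $i=1,2$, for all $w\in B_{\mathcal U}(0,(\lambda+1)r^\kappa)$. Here $s_1=\eta/4$, then $v_1\le1$ is chosen, then $s_2=\eta v_1/8$, then $v_2\le1$ is chosen. By Lemma 9(b) the probability is at least $1-\varepsilon/4$ for suitable $v_1,v_2$.

Assume (E1)–(E4). Let $y\in B(L)$ and let $w$ be the first vertex of $Y$ on the path from $y$ to $Y$. By (E1), $|w|_\infty\le\frac r4+\frac r{32}$.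

**Step 2: every exit from $B(2L)$ passes $w$.** This lets us replace the arbitrary $y$ by a point of $Y$, where (E2) applies. Let $|y^*|_\infty=2L+1=\frac r2+1$; then $|w-y^*|_\infty\ge\frac{7r}{32}+1$. Suppose $y\ne w$ and $y^*$ is in the component of $\mathcal U\setminus\{w\}$ that contains $y$. This component does not meet the subtree $Y$, because every path from $y$ to a vertex of $Y$ enters $Y$ at $w$. So the path from $y^*$ to $Y$ ends at $w$, and (E1) gives $|w-y^*|_\infty\le r/32$, a contradiction. So the $\mathcal U$-path from $y$ to $y^*$ passes through $w$.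

**Step 3: property (ii).** A tree path from $y$ to the outside of $B(2L)$ contains a vertex $y^*$ with $|y^*|_\infty=2L+1$, and $d_{\mathcal U}(y,y^*)\ge d_{\mathcal U}(w,y^*)$ by Step 2. If $d_{\mathcal U}(w,y^*)\le4\eta r^\kappa\le r^\kappa$, then $w,y^*\in B_{\mathcal U}(0,(\lambda+1)r^\kappa)$ by (E2), and (E3) gives $|w-y^*|_\infty<r/16$, a contradiction. So $d_{\mathcal U}(y,y^*)>4\eta r^\kappa$.

**Step 4: a resistance lower bound.** Now we turn to (i). By Step 2 and the strong Markov property at the hitting time of $w$, $P^y(\tau_{B(2L)}>t)\ge P^w(\tau_{B(2L)}>t)$. Let $R$ be an integer in $[2\eta r^\kappa,4\eta r^\kappa]$ and $\mathfrak B=B_{\mathcal U}(w,R)$. Since $R\le r^\kappa$, $\mathfrak B\subset B_{\mathcal U}(0,(\lambda+1)r^\kappa)$; by (E3), $\mathfrak B\subset B(w,r/16)\subset B(2L)$. So $|\mathfrak B|\le(r+1)^2\le2r^2$ and $\tau_{B(2L)}\ge\tau_{\mathfrak B}$.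

Root $\mathcal U$ at $w$. Let $j=\lfloor R/2\rfloor$, $h=\lfloor3R/4\rfloor$, and let $\alpha_1,\dots,\alpha_K$ be the level-$j$ vertices that have a descendant at level $R+1$; $K\ge1$ since $\mathcal U$ is infinite and locally finite. Let $\beta_i$ be a level-$h$ descendant of $\alpha_i$ on the way to level $R+1$. For $i\ne i'$ the last common ancestor has level at most $j-1$, so $d_{\mathcal U}(\beta_i,\beta_{i'})\ge2(h-j+1)\ge R/2$. Hence the balls $B_{\mathcal U}(\beta_i,R/8)\subset\mathfrak B$ are disjoint. Since $R/8\ge s_1r^\kappa$, (E4) gives each of them at least $v_1r^2$ vertices. So $Kv_1r^2\le2r^2$, that is $K\le2/v_1$.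

For $1\le\ell\le j$ the edges into level-$\ell$ vertices with a descendant at level $R+1$ form disjoint cutsets between $w$ and $\mathfrak B^c$. The number of such vertices does not decrease in $\ell$, so each cutset has at most $K$ edges. By the Nash-Williams inequality, for large $r$,
$$R_{\rm eff}(w,\mathfrak B^c)\ge\frac jK\ge R_0:=\tfrac14\eta v_1r^\kappa.$$

**Step 5: mean exit times.** This converts resistance and volume into time. Let $g(u,v)$ be the Green density of the non-lazy walk killed on leaving $\mathfrak B$: the mean number of visits to $v$ from $u$, divided by $\mu_v$. It is symmetric, $g(u,v)\le g(u,u)$, $g(u,u)=R_{\rm eff}(u,\mathfrak B^c)$, and $g(w,\cdot)$ is the voltage of the unit current flow from $w$ to $\mathfrak B^c$, whose edge currents are at most 1. So $g(w,v)\ge g(w,w)-d_{\mathcal U}(w,v)\ge R_0/2$ whenever $d_{\mathcal U}(w,v)\le R_0/2=s_2r^\kappa$; such $v$ lie in $\mathfrak B$, as $s_2r^\kappa\le R$. By (E4) there are at least $v_2r^2$ of them. The lazy walk takes twice as long on average, so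
$$E^w\tau_{\mathfrak B}=2\sum_vg(w,v)\mu_v\ge R_0v_2r^2=\tfrac14\eta v_1v_2r^{2+\kappa}.$$
Conversely, for all $u\in\mathfrak B$, $g(u,u)\le d_{\mathcal U}(u,\mathfrak B^c)\le2R+1\le9\eta r^\kappa$, and $\mu(\mathfrak B)\le4\cdot2r^2$, so
$$E^u\tau_{\mathfrak B}\le2g(u,u)\mu(\mathfrak B)\le2\cdot9\eta r^\kappa\cdot8r^2=144\,\eta r^{2+\kappa}.$$

**Step 6: property (i).** By the Markov property at time $\lfloor t\rfloor$, $E^w\tau_{\mathfrak B}\le t+P^w(\tau_{\mathfrak B}>t)\sup_uE^u\tau_{\mathfrak B}$. With $t=\frac18\eta v_1v_2r^{2+\kappa}$ this gives $P^w(\tau_{\mathfrak B}>t)\ge\frac{v_1v_2/8}{144}=\frac{v_1v_2}{1152}$. So the block is $\delta$-good with $\delta=\min(\frac18\eta v_1v_2,\frac{v_1v_2}{1152})$; also $\delta\le4\eta$, as (ii) requires. $\square$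

## 9. Every route meets many slow blocks

The walk sees the tree before it chooses its way, so it is not enough that a fixed row of blocks is mostly good. All routes must be controlled at once. Fix $\varepsilon$ so small that
$$4608\,(C_*\varepsilon)^{1/2178}\le\tfrac12,$$
and let $\delta,L_0$ be as in Proposition 10, with $L_0\ge2$ and $4L_0\ge r_1$. Let $L\ge L_0$, $r=4L$, and $z_u=Lu$ for $u\in\mathbb Z^2$. Call $u$ good if $B(z_u,r)$ is $\delta$-good. Make $\mathbb Z^2$ a graph by $u\sim u'\iff0<|u-u'|_\infty\le3$; its degree is 48. "Connected" below refers to this graph.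

**Lemma 11.** For $M\ge1$, with probability at least $1-2^{-M}$ every connected set of size $M$ containing $0$ has at least $M/2$ good points.

*Proof.* A connected set of size $M$ containing $0$ is the range of a walk from $0$ of $2(M-1)$ steps around a spanning tree, so there are at most $48^{2M}=2304^M$ such sets, each with at most $2^M$ subsets. If the claim fails for such a set, it has a subset of more than $M/2$ bad points. At least $M/(2\cdot33^2)=M/2178$ of these lie in one residue class mod $33$. For points of one class the boxes $B(z_u,4r)$ are disjoint, since $33L>8r=32L$. As badness is determined by $\mathcal U\cap E(B(z_u,r))$, Corollary 7 applies, and the failure probability is at most $4608^M(C_*\varepsilon)^{M/2178}\le2^{-M}$. $\square$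

**Coarse-graining a trajectory.** This turns a trajectory into a connected set of blocks. For $y\in\mathbb Z^2$ choose by a fixed rule $u(y)$ with $|y-z_{u(y)}|_\infty\le L/2$, and $u(0)=0$. For a nearest-neighbour (possibly lazy) trajectory from $0$ let $t_0=0$, $u_0=0$; let $t_{i+1}$ be the first exit time from $B(z_{u_i},2L)$ after $t_i$, and let $u_{i+1}$ be $u(\cdot)$ of the position at time $t_{i+1}$. At time $t_i$ the position is in $B(z_{u_i},L)$. At time $t_{i+1}$ it is at sup distance exactly $2L+1$ from $z_{u_i}$, and $2L+1+\frac L2\le3L$, so $0<|u_{i+1}-u_i|_\infty\le3$.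

Let $\rho\ge6L$, $M=\lfloor\rho/(6L)\rfloor$, and let $I$ be the first $i$ with $|z_{u_i}|_\infty>\rho-2L$. During $[t_i,t_{i+1})$, $i<I$, the trajectory is in $B(z_{u_i},2L)\subset B(\rho)$. So if the trajectory leaves $B(\rho)$, at time $\sigma_\rho$ say, then $I<\infty$ and $t_I\le\sigma_\rho$. Moreover $|u_{I-1}|_\infty\ge|u_I|_\infty-3\ge\frac\rho L-5$. Steps have size at most 3, so the connected set $\{u_0,\dots,u_{I-1}\}\ni0$ has at least
$$1+\tfrac13\bigl(\tfrac\rho L-5\bigr)=\tfrac\rho{3L}-\tfrac23\ge\tfrac\rho{6L}\ge M$$
points. It contains a connected subset of size $M$ containing $0$. On the event of Lemma 11 it therefore contains at least $m=\lceil M/2\rceil$ good points.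

**Proposition 12.** With $c_4=\delta^2/12$, for all integers $L,\rho$ with $L_0\le L\le\rho/6$,
$$\mathbb EP^0_\omega\bigl(\sigma_\rho\le c_4\,\rho\,(4L)^{1+\kappa}\bigr)\le Ce^{-c\rho/L}.\tag{9}$$

*Proof.* Almost surely $\sigma_\rho<\infty$, since the walk on an infinite connected locally finite graph leaves every finite set. Fix $\omega$ in the event of Lemma 11. Consider the steps $i<I$ at which $u_i$ is good and visited for the first time; a.s. there are at least $m$ of them. Let $J_1<\dots<J_m$ be the first $m$. Whether $i$ is such a step is known at time $t_i$, so the $t_{J_k}$ are stopping times. Let $\xi_k=1$ if $t_{J_k+1}-t_{J_k}>\delta r^{2+\kappa}$, and $\xi_k=0$ otherwise. At time $t_{J_k}$ the walk is in $B(z_{u_{J_k}},L)$, so by the strong Markov property and (i), $P(\xi_k=1\mid\mathcal F_{t_{J_k}})\ge\delta$; and $\xi_1,\dots,\xi_{k-1}$ are $\mathcal F_{t_{J_k}}$-measurable, because $J_{k-1}+1\le J_k$. So $\sum_k\xi_k$ dominates a $\mathrm{Bin}(m,\delta)$ variable. If $\sum_k\xi_k>\frac12\delta m$, then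
$$\sigma_\rho\ge t_I>\tfrac12\delta m\cdot\delta r^{2+\kappa}\ge\tfrac14\delta^2Mr^{2+\kappa}.$$
By the Chernoff bound $P(\mathrm{Bin}(m,\delta)\le\frac12\delta m)\le e^{-\delta m/8}$,
$$\mathbb EP^0_\omega\bigl(\sigma_\rho\le\tfrac14\delta^2Mr^{2+\kappa}\bigr)\le2^{-M}+e^{-\delta M/16}.$$
Since $M\ge\rho/(12L)=\rho/(3r)$, we have $\frac14\delta^2Mr^{2+\kappa}\ge c_4\rho r^{1+\kappa}$, and (9) follows. $\square$

**Proof of Theorem 2(b).** We choose the block size $L$ so that (9) speaks about time $T$. If $T<\rho$ the probability is $0$. Let $T\ge\rho$, so $N(\rho,T)\le\rho$. Let $L\ge L_0$ be minimal with $c_4\rho(4L)^{1+\kappa}\ge T$. Either $L=L_0$, or $L-1\ge L_0$ violates the inequality and $L\le2(L-1)\le C(T/\rho)^{1/(1+\kappa)}$. Since $\rho(T/\rho)^{-1/(1+\kappa)}=N(\rho,T)\le\rho$, in both cases $\rho/L\ge cN(\rho,T)$. If $L\le\rho/6$, use (9). If $L>\rho/6$, then $N(\rho,T)\le C$ and the bound is trivial after enlarging the constant. $\square$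

**Proof of Theorem 2(d).** Apply the coarse-graining to the $\mathcal U$-path from $0$ to some $y\notin B(\rho)$. By (ii), each first-visit step at a good point uses at least $\delta r^\kappa$ edges. So off an event of probability at most $2^{-M}$, for $L_0\le L\le\rho/6$ and all such $y$,
$$d_{\mathcal U}(0,y)\ge\tfrac M2\,\delta r^\kappa\ge c_5\,\rho\,r^{\kappa-1},\qquad c_5=\delta/6.$$
Recall $\kappa-1=\frac14$. If $\lambda^4>\rho$, then $\lambda^{-1}\rho^\kappa<\rho$, and the event in (d) is empty because $d_{\mathcal U}(0,y)\ge|y|_\infty>\rho$. If $\lambda^4\le\rho$, take $L=\max(L_0,\lceil A\rho\lambda^{-4}\rceil)$ with $A\ge1$ so large that $c_5(4A)^{1/4}>1$. Then $c_5\rho(4L)^{1/4}\ge c_5(4A)^{1/4}\rho^{5/4}\lambda^{-1}>\lambda^{-1}\rho^\kappa$. Also $\rho/L\ge c\lambda^4$: if $L=L_0$ because $\rho\ge\lambda^4$, and otherwise because $L\le2A\rho\lambda^{-4}$. If $L\le\rho/6$, the probability is at most $2^{-M}\le2^{-\rho/(12L)}\le e^{-c\lambda^4}$. If $L>\rho/6$, then $\lambda\le C$ and the bound is trivial. $\square$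

## 10. From exit times to the heat kernel

Theorem 2(b) bounds the probability of reaching $x$ by time $T$. We still need the factor $T^{-d_f/d_w}$, which comes from on-diagonal bounds with all moments. Here the last published input enters.

(F2) $\mathbb P(|B_{\mathcal U}(0,R)|\le\lambda^{-1}R^{8/5})\le Ce^{-c\lambda^{1/9}}$ for $R,\lambda\ge1$ (Barlow–Masson 2011, *Spectral dimension and random walks on the 2D UST*, CMP 305, combined with (F1)). We use only the consequence
$$\sup_{R\ge1}\mathbb E\bigl[(R^{8/5}/|B_{\mathcal U}(0,R)|)^k\bigr]<\infty\qquad\text{for every }k<\infty.$$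

**Step 1: off-diagonal by on-diagonal.** This reduces everything pointwise to $p_t(y,y)$. Let $P=\frac12(I+Q)$ be the lazy transition operator, where $Q$ is that of SRW on $\mathcal U$. It is self-adjoint on $\ell^2(\mu)$ with spectrum in $[0,1]$. With $\mathbf e_x=1_{\{x\}}/\mu_x$ we have $p_t(y,x)=\langle P^t\mathbf e_x,\mathbf e_y\rangle_\mu$, and $P^t$ is nonnegative definite for every $t$ (here laziness is used). By Cauchy–Schwarz,
$$p_t(y,x)\le\bigl(p_t(y,y)\,p_t(x,x)\bigr)^{1/2}\qquad\text{for all }t.\tag{10}$$

**Step 2: on-diagonal moments.** Let $t\ge1$, $f_t=p_t(0,\cdot)=P^t\mathbf e_0$, and let $\mathcal E(f)=\langle f,(I-Q)f\rangle_\mu$ be the sum over edges of squared differences. Let $\nu$ be the spectral measure of $\mathbf e_0$. Since $\lambda^t(1-\lambda)\le\frac1{t+1}$ on $[0,1]$,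
$$\mathcal E(f_t)=2\langle f_t,(I-P)f_t\rangle_\mu=2\int\lambda^{2t}(1-\lambda)\,d\nu\le\frac2{t+1}\int\lambda^t\,d\nu=\frac{2p_t(0,0)}{t+1}.$$
Since $\sum_yf_t(y)\mu_y=1$ and $\mu\ge1$, some $y\in B_{\mathcal U}(0,R)$ has $f_t(y)\le1/|B_{\mathcal U}(0,R)|$. By Cauchy–Schwarz along the tree path from $0$ to $y$ and $\sqrt{ab}\le\frac{a+b}2$,
$$p_t(0,0)\le\frac1{|B_{\mathcal U}(0,R)|}+\Bigl(\frac{2R\,p_t(0,0)}t\Bigr)^{1/2}\le\frac1{|B_{\mathcal U}(0,R)|}+\frac{p_t(0,0)}2+\frac Rt,$$
so $p_t(0,0)\le2|B_{\mathcal U}(0,R)|^{-1}+2R/t$. Take $R=t^{5/13}$, for which $R/t=t^{-8/13}$ and $R^{8/5}=t^{8/13}$: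
$$p_t(0,0)\le t^{-8/13}\Bigl(2+\frac{2R^{8/5}}{|B_{\mathcal U}(0,R)|}\Bigr).$$
By (F2), for every $k<\infty$,
$$\mathbb E[p_t(0,0)^k]\le C_k\,t^{-kd_f/d_w}\qquad(t\ge1).\tag{11}$$

**Step 3: the environment seen from the walk.** We shall need (11) at the random place $X_n$, which depends on the tree. Let $\theta_y\omega$ be the environment shifted by $y$ and $g\ge0$. By reversibility $\mu_0P^0_\omega(X_n=y)=\mu_yP^y_\omega(X_n=0)$, and by translation invariance,
$$\mathbb E\Bigl[\mu_0\sum_yP^0_\omega(X_n=y)g(\theta_y\omega)\Bigr]=\sum_y\mathbb E\bigl[\mu_yP_\omega^y(X_n=0)g(\theta_y\omega)\bigr]=\sum_y\mathbb E\bigl[\mu_0P^0_\omega(X_n=-y)g(\omega)\bigr]=\mathbb E[\mu_0g].$$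
As $1\le\mu_0\le4$, the choice $g=p_t(0,0)^k$ gives
$$\mathbb EE^0_\omega[p_t(X_n,X_n)^k]\le4\,\mathbb E[p_t(0,0)^k].\tag{12}$$

**Step 4: proof of Theorem 2(a) and Theorem 1.** We split a path from $0$ to $x$ in the middle: it must leave a box around $0$ early or, read backwards, a box around $x$ early. Let $q\ge1$.

By (10), Cauchy–Schwarz, translation invariance and (11), $\mathbb E[p_T(0,x)^q]\le\mathbb E[p_T(0,0)^q]\le C_qT^{-qd_f/d_w}$. This proves the claim when $|x|_\infty\le2$, for then $N(|x|,T)\le C$. If $|x|_\infty\ge3$ and $T=1$, then $p_1(0,x)=0$.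

Let $|x|_\infty\ge3$ and $T\ge2$. Put $\rho=\lceil|x|_\infty/2\rceil-1\ge|x|_\infty/4$, $n=\lfloor T/2\rfloor\ge T/3$ and $n'=T-n\ge T/2$. Let $\sigma_0,\sigma_x$ be the exit times from $B(0,\rho)$ and $B(x,\rho)$, which are disjoint since $2\rho<|x|_\infty$. If $X_0=0$, $X_T=x$ and $\sigma_0>n$, then $X_n\in B(0,\rho)$, so the reversed path from $x$ is outside $B(x,\rho)$ at time $n'$. By the Markov property and reversibility,
$$p_T(0,x)\le E^0_\omega\bigl[1_{\{\sigma_0\le n\}}\,p_{n'}(X_n,x)\bigr]+E^x_\omega\bigl[1_{\{\sigma_x\le n'\}}\,p_n(X_{n'},0)\bigr].$$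
By Jensen's inequality, (10), and Hölder's inequality with exponents $(3,3,3)$ for the joint law of tree and walk, the $q$-th moment of the first term is at most
$$\bigl(\mathbb EP^0_\omega(\sigma_0\le T)\bigr)^{1/3}\bigl(\mathbb EE^0_\omega[p_{n'}(X_n,X_n)^{3q/2}]\bigr)^{1/3}\bigl(\mathbb E[p_{n'}(x,x)^{3q/2}]\bigr)^{1/3}\le C_q\,e^{-cN(\rho,T)/3}\,T^{-qd_f/d_w},$$
by Theorem 2(b), (12) and (11). The second term is treated identically after translation by $-x$, with $n\ge T/3$ in place of $n'$. Finally $(a+b)^q\le2^{q-1}(a^q+b^q)$, and $\rho\ge|x|_\infty/4\ge c|x|$ gives $N(\rho,T)\ge cN(|x|,T)$. This proves Theorem 2(a). The case $q=1$ is Theorem 1 by (3), and restricting to $T\ge|x|^\kappa$ gives the conjecture. $\square$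

**Step 5: proof of Theorem 2(c).** For $0<\beta_2\le\beta_1$ we have $\Phi^{\beta_2}\le1+\Phi^{\beta_1}$, so Theorem 1 gives the upper bound in (2) with $\beta_2$. Suppose some $\beta_2>\beta_1$ were admissible. Take $x\ne0$ and $T=\lceil|x|^\kappa\rceil$; then $\Phi=\Phi(T,|x|^\kappa)$ is comparable to $|x|^\kappa$, so $\Phi\to\infty$ as $|x|\to\infty$. The lower bound in (2), which holds with exponent $\beta_1$, would give $c\,e^{-C\Phi^{\beta_1}}\le C'e^{-c'\Phi^{\beta_2}}$ with $\Phi\to\infty$, which is false. $\square$

Together with the BCK lower bound, for all $x\in\mathbb Z^2$ and integers $T\ge1$ with $T\ge|x|^\kappa$,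
$$c\,e^{-C\,\Phi(T,|x|^\kappa)^{\beta_1}}\le T^{d_f/d_w}\,\mathbb E\,p_T(0,x)\le C'e^{-c'\,\Phi(T,|x|^\kappa)^{\beta_1}},\qquad\beta_1=\frac{d_w-1}{\kappa d_w-1}=\frac{32}{45}.$$
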